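\title{A limit inner mantle that defines truth in $L$}

\begin{abstract}
The mantle of a model of ZFC is the intersection of its grounds. Iterating this operation, with intersections at limit stages, gives the inner mantles $M^\eta$. We prove that for every limit ordinal $\gamma>0$ there is a class forcing extension of $L$, satisfying ZFC, in which $M^\eta$ is a definable class satisfying ZFC for each $\eta<\gamma$, while $M^\gamma$ defines the satisfaction predicate for $L$. The forcing makes $\gamma$ countable and adds Cohen-type objects that code one another into the GCH pattern, so that successive mantles erase the objects whose index fails a test of $\Sigma_k$-elementarity in $L$, with $k$ growing along $\gamma$. We also show that in this extension $M^\gamma$ is not definable, relate ZFC in $M^\gamma$ to ZFC in $L$ expanded by its satisfaction predicate, and explain the role of countable cofinality.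
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Grounds and inner mantles}

A \emph{ground} of a model $V$ of ZFC is an inner model $W\subseteq V$ of ZFC such that $V$ is a set forcing extension of $W$. By theorems of Laver and Woodin the grounds are uniformly first-order definable, so their intersection, the \emph{mantle} of $V$, is a definable class. By a theorem of Usuba the grounds are strongly downward directed, and the mantle is an inner model of ZFC. The mantle consists of the sets that cannot be removed by undoing a single set forcing. Every ground contains the constructible universe $L$. Hence the mantle of $L$ is $L$, and so is the mantle of a set forcing extension $L[h]$, of which $L$ is a ground.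

The mantle may have proper grounds of its own, and one can take its mantle in turn. The \emph{inner mantles} of a model $N$ of ZFC, as in Fuchs--Hamkins--Reitz, are defined as follows.
\begin{itemize}
\item $M^0=N$.
\item If $M^\alpha$ is a class definable over $(N,\in)$ with parameters and satisfies ZFC, then $M^{\alpha+1}$ is the mantle of $M^\alpha$, computed inside $M^\alpha$. It is again a definable class satisfying ZFC.
\item For limit $\lambda$, $M^\lambda=\bigcap_{\alpha<\lambda}M^\alpha$.
\end{itemize}
The iteration is meaningful as long as every stage to which the mantle operation is applied is a definable class of $N$ satisfying ZFC.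

Successor and limit stages behave differently. A formula defining $M^\alpha$ yields a formula defining $M^{\alpha+1}$, by relativizing the definition of the mantle, but the new formula is more complex. So the definitions of $M^1,M^2,\dots$ obtained in this way cannot be merged into one formula, and nothing in the definition forces $M^\omega$ to be definable or to satisfy ZFC. It is natural to ask whether the first failure of definability can be placed at a prescribed limit stage, and how much the undefinable stage can know.

\subsection{The conjecture and the theorem}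

A \emph{class forcing extension} of $L$ is a model $L[G]$ of ZFC, where $G$ is an $L$-generic filter for a class forcing notion definable over $(L,\in)$ with parameters. The existence of $G$ is understood in the usual way: we work over a countable transitive model of ZFC $+\ V=L$ in place of $L$. Inner mantles are computed in the structure $(L[G],\in)$, without a predicate for $G$. \emph{Definable} means definable by a formula in the language $\{\in\}$ with parameters from the structure; a formula defining $M^\eta$ may depend on $\eta$. The \emph{satisfaction predicate} for $L$ is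
\[
\mathrm{Sat}_L=\{(\ulcorner\varphi\urcorner,\vec a):\varphi\text{ a formula of set theory},\ \vec a\in L,\ L\models\varphi[\vec a]\}.
\]
The following conjecture is posed in \cite{talk}.

\medskip
\noindent\textbf{Conjecture.} \emph{Let $\gamma$ be a limit ordinal. Then there is a class forcing extension of $L$ in which $M^\gamma$ can define the satisfaction predicate for $L$, and $M^\eta$ is a definable class for each $\eta<\gamma$.}
\medskip

At first sight one may doubt this. By Tarski's theorem $L$ does not define $\mathrm{Sat}_L$. Set forcing is useless, since then $M^1=L$. If the forcing relation of the class forcing is definable, then $L[G]$ does not define $\mathrm{Sat}_L$ either (this is the argument for Theorem~\ref{thm:B}(ii)), and neither does any of its definable classes. So the smaller model $M^\gamma$ has to define something that none of the larger models $M^\eta$ defines. This is possible because definability over a structure does not pass to larger structures in which the smaller one is undefinable: $M^\gamma$ can carry information through the sets that it \emph{omits}.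 We prove the conjecture for every limit ordinal $\gamma>0$.

\begin{theorem}\label{thm:A}
Let $L$ be a countable transitive model of ZFC $+\ V=L$ and let $\gamma>0$ be a limit ordinal of $L$. There are a class forcing $\mathbb P$ definable over $L$ with parameter $\gamma$ and an $L$-generic filter $G\subseteq\mathbb P$ with $L[G]\models\mathrm{ZFC}$ such that, in $L[G]$, every $M^\eta$ with $\eta<\gamma$ is a definable class satisfying ZFC, and $\mathrm{Sat}_L$ is definable over $(M^\gamma,\in)$.
\end{theorem}

Section~\ref{sec:compl} contains two complements that are not used in the proof: Theorem~\ref{thm:B} describes $M^\gamma$ further, and Theorem~\ref{thm:C} concerns the cofinality of $\gamma$.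

\subsection{The idea of the proof}

\emph{Truth as an intersection.} Let $\Lambda_z$ be the $z$-th limit level of $L$ and let $C_n$ be the class of $z$ such that $\Lambda_z$ is $\Sigma_n$-elementary in $L$. Each $C_n$ is definable over $L$, while the relation ``$z\in C_n$'' in both variables defines $\mathrm{Sat}_L$ (Lemma~\ref{lem:truth}). Take $\gamma=\omega$ for a moment. Add by forcing one generic object, a \emph{marker}, for each pair $(n,z)$, and suppose that $N_k$ is a model containing the marker of $(n,z)$ exactly when $z\in C_{\min(n,k)}$. Describing $N_k$ requires only $C_0,\dots,C_k$, but $\bigcap_kN_k$ contains the marker of $(n,z)$ exactly when $z\in C_n$, and so it defines $\mathrm{Sat}_L$. For general $\gamma$ we first make $\gamma$ countable and replace $k$ by $\nu(\eta)$, where $\nu:\gamma\to\omega$ is nondecreasing and unbounded. The task is to arrange that $N_{\eta+1}$ is the mantle of $N_\eta$ and that $N_\eta=\bigcap_{\xi<\eta}N_\xi$ at limits.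

\emph{Keeping and erasing.} A forcing of size less than $\kappa$ does not change the truth value of $2^\kappa=\kappa^+$. So a set that is coded into the pattern of these truth values at unboundedly many places lies in every ground. The failures of GCH that make up the code are produced by further generic objects, the \emph{coders}, which must themselves be kept or erased on schedule. A coder has a rank $i<\gamma$; it is present at most in the models $N_\eta$ with $\eta\le i$, and it codes objects meant to be in $N_{i+1}$. An object is erased from $N_\eta$ when its coders in $N_\eta$, their coders, and so on, form a set: removing all of them leaves a ground.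

\emph{Guessing.} The whole system must be given by one definition, but ``meant to be in $N_{i+1}$'' refers to $C_{\nu(i+1)}$, which is not uniform in $i$. So a coder located at stage $z$ of the construction consults the set $\Lambda_z$ in place of $L$. Its guess is right when $z\in C_{\nu(i+1)}$, and any particular wrong guess is made only boundedly often (Lemma~\ref{lem:bounded}).

\emph{Limits.} An intersection $\bigcap_{\xi<\eta}N_\xi$ retains the generic ``modulo finitely many ranks'' (Example~\ref{ex:modfinite}). We put this information into all models $N_\eta$ from the start and code it as well.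

\emph{Genericity.} All objects come from a plain product forcing $\mathbb Q$ with generic $H$, which is easy to analyze but codes nothing. The model $N_0$ is the submodel of $L[H]$ that keeps only the \emph{active} coordinates, and we show separately that it is a class forcing extension of $L$.

\section{Conventions and standard facts}\label{sec:prelim}

Except in Theorem~\ref{thm:C}, $L$ and $\gamma$ are as in Theorem~\ref{thm:A}. A \emph{model} is a countable transitive model of ZFC with the same ordinals as $L$; every model contains $L$ and computes it correctly. ``Ordinal'' and $\mathrm{Ord}$ refer to the ordinals of $L$, sets are elements of models and classes are subsets of models. Formulas are coded by elements of $L_\omega$. For a class $A$, the statement $(N,\in,A)\models\mathrm{ZFC}$ includes the schemata for formulas with a predicate for $A$. Forcing notions are preorders with a largest element, and $p\le q$ means that $p$ is stronger. A filter on a class forcing $\mathbb P$ is \emph{$L$-generic} if it meets every dense class definable over $L$, and $L[G]$ is the collection of values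 $\tau^G$ of $\mathbb P$-names $\tau\in L$. Since all models are countable, every condition lies in a generic filter. In (F1)--(F4), $W$ is a model.

\begin{itemize}
\item[(F1)] \emph{Product lemma.} For posets $\mathbb A,\mathbb B\in W$, the filter $K\times K'$ is $\mathbb B\times\mathbb A$-generic over $W$ if and only if $K$ is $\mathbb B$-generic over $W$ and $K'$ is $\mathbb A$-generic over $W[K]$; the same holds with the factors exchanged.
\item[(F2)] \emph{Easton's lemma} \cite[Lemma 15.19]{Jech}. If in $W$ the poset $\mathbb A$ is closed under descending sequences of length $\le\lambda$ and $\mathbb B$ is $\lambda^+$-c.c., and $K\times K'$ is $\mathbb B\times\mathbb A$-generic over $W$, then every function $\lambda\to W$ in $W[K\times K']$ lies in $W[K]$.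
\item[(F3)] \emph{Intermediate models.} Let $h$ be generic over $W$ for a poset in $W$, viewed as an ultrafilter on the Boolean completion $\mathbb B$ in $W$. Let $A=\dot A^h$ be a set of ordinals and let $\mathbb D$ be the complete subalgebra generated in $W$ by the values $[\![\alpha\in\dot A]\!]$. Then $\mathbb D\cap h$ is $\mathbb D$-generic over $W$, the model $W[A]:=W[\mathbb D\cap h]$ contains $A$, and $W[h]$ is a set-generic extension of $W[A]$. Moreover $W[A]\subseteq N$ for every model $N\supseteq W\cup\{A\}$, whether or not $W$ is definable in $N$. To see this, fix in $W$ a function that presents each $b\in\mathbb D$ as a generator, as the complement of an earlier element, or as the sum of a set in $W$ of earlier elements. We have $[\![\alpha\in\dot A]\!]\in h$ iff $\alpha\in A$; $-b\in h$ iff $b\notin h$; and $\sum_ib_i\in h$ iff some $b_i\in h$, by genericity. So $N$ computes $\mathbb D\cap h$ by recursion, and it evaluates all $\mathbb D$-names in $W$.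
\item[(F4)] \emph{Laver--Woodin.} There is a formula $\Phi(x,r)$ such that whenever $N=W[h]$ with $h$ generic over $W$ for a poset in $W$, there is $r\in W$ with $W=\{x\in N:N\models\Phi(x,r)\}$. So the grounds of $N$, as computed in $N$, are exactly the models $W$ of which $N$ is a set-generic extension.
\item[(F5)] \emph{Inner models} \cite[Theorem 13.9]{Jech}. A transitive class that contains the ordinals, is closed under the G\"odel operations and is \emph{almost universal} (each set contained in the class is contained in an element of the class) satisfies ZF. The class may be defined from extra predicates for which replacement holds.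
\item[(F6)] \emph{Pretameness} \cite[Chapter 2]{Friedman}. Let $(L,\in,A)\models\mathrm{ZFC}$. A definable class forcing $\mathbb Q$ is \emph{pretame} over $(L,A)$ if for every definable sequence $\langle D_i:i\in a\rangle$ of dense classes with $a\in L$ and every $p$ there are $p'\le p$ and $\langle d_i:i\in a\rangle\in L$ such that $d_i\subseteq D_i$ and every extension of $p'$ is compatible with an element of $d_i$. Then the forcing theorem holds: for each formula the forcing relation is definable over $(L,A)$, and whatever is true in a generic extension is forced by a condition in the generic. Moreover $(L[H],\in,A,H)$ satisfies ZFC minus Power Set, with replacement for formulas mentioning $A$ and $H$.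
\item[(F7)] \emph{Relative constructibility.} If $u$ is a subset of a set in $L$ and $u$ lies in some model, then $L[u]$ is the least model containing $u$. The $o$-th element $\ell(o,u)$ of $L[u]$ in its canonical well-order is given by one formula, absolute between models containing $u$. If $A\subseteq\lambda$ and $\mu\ge\lambda$ is a cardinal of $L[A]$, then $L[A]\models2^\mu=\mu^+$.
\item[(F8)] \emph{Tarski.} $\mathrm{Sat}_L$ is not definable over $L$. (If $\theta(x,y,b)$ defined it, let $\psi(v,w)$ be $\neg\theta(v,(v,w),w)$ and evaluate $\psi$ at $(\ulcorner\psi\urcorner,b)$.)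
\end{itemize}

We shall compute all mantles directly, so Usuba's theorem is not used in the proofs. Two simple lemmas are used repeatedly; the first is the reason why coding into the GCH pattern reaches every ground.

\begin{lemma}\label{lem:small}
Let $N=W[h]$ with $h$ generic over the model $W$ for $\mathbb R\in W$, and let $\kappa>\theta=|\mathbb R|^W$ be an infinite cardinal of $W$. Then $W\models2^\kappa=\kappa^+$ if and only if $N\models2^\kappa=\kappa^+$.
\end{lemma}

\begin{proof}
Cardinals above $\theta$ are preserved, so $\kappa^+$ and $\kappa^{++}$ are the same in $W$ and $N$. An injection of $\kappa^{++}$ into $\mathcal P(\kappa)$ in $W$ remains one in $N$. Conversely, each subset of $\kappa$ in $N$ has a nice name, given by a function $\kappa\to\mathcal P(\mathbb R)$ in $W$, and $W$ has at most $(2^\theta)^\kappa=2^\kappa$ of these. So $2^\kappa=\kappa^+$ passes from $W$ to $N$.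
\end{proof}

\begin{lemma}\label{lem:ordinals}
Let $N$ be a model and $\mathcal W$ a nonempty family of models, each including $N$. If every set of ordinals in $\bigcap\mathcal W$ belongs to $N$, then $\bigcap\mathcal W=N$.
\end{lemma}

\begin{proof}
Otherwise take $x\in\bigcap\mathcal W\setminus N$ of least rank $\alpha$. Since $\bigcap\mathcal W$ is transitive, the elements of $x$ lie in $N$, so $x\subseteq a=V_\alpha^N$. Let $f\in N$ be a bijection of $a$ onto an ordinal. Each $W\in\mathcal W$ contains $f$ and $x$, hence $f[x]$. So $f[x]\in N$ and $x=f^{-1}[f[x]]\in N$, a contradiction.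
\end{proof}

\section{Levels of elementarity in $L$}\label{sec:levels}

A $\Sigma_k$ formula consists of $k$ alternating blocks of unbounded quantifiers, beginning with $\exists$, followed by a $\Delta_0$ matrix; $\Pi_k$ is dual. Dummy quantifiers are allowed, so $\Sigma_k$ and $\Pi_k$ formulas are equivalent to $\Sigma_{k+1}$ formulas. For transitive $A\subseteq B$, $A\prec_kB$ means that $A$ and $B$ agree on $\Sigma_k$ formulas with parameters in $A$; the relation $\prec_0$ always holds. Let
\[
\Lambda_z=L_{\omega(1+z)},\qquad C_k=\{z:\Lambda_z\prec_kL\}.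
\]
Then $C_0=\mathrm{Ord}$ and $C_{k+1}\subseteq C_k$. For fixed $k$, $\Sigma_k$-truth in $L$ is definable over $L$, so $C_k$ is definable. By induction on $k$, $z\in C_k$ holds if and only if for all $j<k$, all $\Pi_j$ formulas $\psi$ and all $\vec a\in\Lambda_z$ with $L\models\exists\vec x\,\psi(\vec x,\vec a)$ there is $\vec x\in\Lambda_z$ with $L\models\psi(\vec x,\vec a)$. This criterion passes to limits, because $z\mapsto\Lambda_z$ is continuous, and it holds at the supremum of any increasing $\omega$-sequence in $L$ in which each level contains witnesses for the parameters of the previous one. So $C_k$ is closed and unbounded. In contrast with $C_k$ for varying $k$, the relation $\Lambda_{z'}\prec_k\Lambda_z$ between sets is definable over $L$ by one formula in $z',z,k$.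

The next lemma says that a failure of $\Sigma_{k+1}$-elementarity is eventually noticed by all levels that are $\Sigma_k$-correct.

\begin{lemma}\label{lem:bounded}
If $z\in C_k\setminus C_{k+1}$, then $\{z'\in C_k:z<z',\ \Lambda_z\prec_{k+1}\Lambda_{z'}\}$ is bounded.
\end{lemma}

\begin{proof}
Choose $\varphi=\exists\vec x\,\psi$ with $\psi\in\Pi_k$ and $\vec a\in\Lambda_z$ such that $\Lambda_z$ and $L$ disagree on $\varphi(\vec a)$. If $\Lambda_z\models\psi(\vec x,\vec a)$, then $L\models\psi(\vec x,\vec a)$ as $z\in C_k$. So $L\models\varphi(\vec a)$ and $\Lambda_z\not\models\varphi(\vec a)$. Fix $\vec x$ with $L\models\psi(\vec x,\vec a)$, say $\vec x\in\Lambda_\beta$. If $z'\in C_k$, $z'>z$ and $z'\ge\beta$, then $\Lambda_{z'}\models\psi(\vec x,\vec a)$, so $\Lambda_{z'}\models\varphi(\vec a)$ and $\Lambda_z\not\prec_{k+1}\Lambda_{z'}$.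
\end{proof}

\begin{example}\label{ex:zero}
The $\Sigma_1$ sentence $\exists x\,(x\ne\emptyset\wedge\forall y\in x\,\exists w\in x\,(y\in w))$ fails in $\Lambda_0=L_\omega$, since a nonempty finite set has an element of largest rank, and it holds in $L$ and in every $\Lambda_{z'}$ with $z'\ge1$, with witness $\omega$. So $0\in C_0\setminus C_1$, and for $z=0$, $k=0$ the bounded class of Lemma~\ref{lem:bounded} is empty.
\end{example}

\begin{lemma}\label{lem:truth}
Let $M$ be transitive with $L\subseteq M\subseteq N$ for some model $N$; $M$ need not satisfy ZFC. Then $L$ is definable over $(M,\in)$. If $\{(n,z):z\in C_n\}$ is definable over $(M,\in)$, then so is $\mathrm{Sat}_L$.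
\end{lemma}

\begin{proof}
Fix a $\Sigma_1$ formula $\exists w\,\psi(x,w)$ that defines the constructible universe in every model. If $M\models\psi(x,w)$, then $N\models\psi(x,w)$, so $x\in L$. If $x\in L$, then $L\models\psi(x,w)$ for some $w\in L\subseteq M$, so $M\models\psi(x,w)$. Hence $L$, and every relation definable over $L$, is definable over $M$. Let $\varphi\mapsto(\varphi',n_\varphi)$ be a recursive map such that $\varphi'$ is a $\Sigma_{n_\varphi}$ formula logically equivalent to $\varphi$ (prenex form). Since $C_{n_\varphi}$ is unbounded,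
\[
L\models\varphi[\vec a]\iff\exists z\,\bigl(z\in C_{n_\varphi},\ \vec a\in\Lambda_z,\ \Lambda_z\models\varphi'[\vec a]\bigr).
\]
The recursive map and satisfaction in the sets $\Lambda_z$ are definable over $L$, so the right side is definable over $M$.
\end{proof}

\section{The product forcing}\label{sec:product}

We reserve for each ordinal $\xi$ a cardinal $\kappa_\xi$ at which GCH can be violated independently of what happens at the other $\kappa_\zeta$. Work in $L$, where GCH holds. By recursion let
\[
\rho_\xi=\sup\bigl(\{|\gamma|^+\}\cup\{\kappa_\zeta^{++}:\zeta<\xi\}\bigr),\qquad\kappa_\xi=\rho_\xi^{++}.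
\]
Let $\mathbb A_\xi$ be the set of partial functions $\kappa_\xi^{++}\to2$ of size $<\kappa_\xi$, ordered by $\supseteq$. It is $<\!\kappa_\xi$-closed, $\kappa_\xi^+$-c.c.\ and of size $\kappa_\xi^{++}$. For an interval or a set $I$ of ordinals let $\mathbb A_I$ consist of the functions $q$ whose domain is a set contained in $I$, with $q(\zeta)\in\mathbb A_\zeta$; the order is coordinatewise, with undefined coordinates counted as $\emptyset$. Let $\mathrm{Col}(\omega,\gamma)$ be the poset of finite partial functions $\omega\to\gamma$, and
\[
\mathbb Q=\mathrm{Col}(\omega,\gamma)\times\mathbb A_{[0,\infty)},\qquad\mathbb Q_\beta=\mathrm{Col}(\omega,\gamma)\times\mathbb A_{[0,\beta)}.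
\]
We identify $\mathbb Q_{\beta'}$ with $\mathbb Q_\beta\times\mathbb A_{[\beta,\beta')}$ for $\beta\le\beta'$, and $\mathbb Q$ with $\mathbb Q_\beta\times\mathbb A_{[\beta,\infty)}$. Since $|\beta|\le\rho_\beta$ and $|\mathbb A_\zeta|\le\rho_\beta$ for $\zeta<\beta$, we have $|\mathbb A_{[0,\beta)}|\le\rho_\beta^{\rho_\beta}=\rho_\beta^+$. Therefore
\begin{equation}\label{eq:gap}
|\mathbb Q_\beta|\le\rho_\beta^+<\kappa_\beta=(\rho_\beta^+)^+,\qquad\mathbb A_{[\beta,\beta')}\text{ is }<\!\kappa_\beta\text{-closed}.
\end{equation}
The double successor in the definition of $\kappa_\xi$ leaves room for the full-support product below $\xi$. From now on $\kappa_\xi^+$ and $\kappa_\xi^{++}$ denote the successors computed in $L$.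

\begin{lemma}\label{lem:tail}
Let $\beta\le\beta'$, let $K$ be generic over $L$ for a poset $\mathbb B\in L$ that is $\kappa_\beta$-c.c.\ in $L$, and let $K'$ be $\mathbb A_{[\beta,\beta')}$-generic over $L[K]$. Then every function in $L[K][K']$ from an ordinal $\delta<\kappa_\beta$ to the ordinals, and every subset of such $\delta$, lies in $L[K]$.
\end{lemma}

\begin{proof}
Let $\lambda=\rho_\beta^+$. For $\delta>0$, compose the function with a surjection $\lambda\to\delta$ in $L$ and apply (F1), (F2) and \eqref{eq:gap}. For subsets use characteristic functions.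
\end{proof}

For a $\mathbb Q$-generic $H$ let $H_\beta=H\cap\mathbb Q_\beta$, and let $H_I$ be the projection of $H$ to $\mathbb A_I$. A dense set $D\subseteq\mathbb Q_{\beta}$ gives a dense class of conditions whose restriction to $\beta$ lies in $D$, so $H_\beta$ is $\mathbb Q_\beta$-generic, and by (F1) $H_{[\beta,\beta')}$ is generic over $L[H_\beta]$. A name is a set and mentions only conditions in some $\mathbb Q_\beta$, so $L[H]=\bigcup_\beta L[H_\beta]$.

\begin{lemma}\label{lem:pretame}
$\mathbb Q$ is pretame over $L$, and $(L[H],\in,H)\models\mathrm{ZFC}$ for every $L$-generic $H$. If $(L,\in,\mathrm{Sat}_L)\models\mathrm{ZFC}$, then $\mathbb Q$ is pretame over $(L,\mathrm{Sat}_L)$, and $(L[H],\in,H,\mathrm{Sat}_L)\models\mathrm{ZFC}$ for every $H$ meeting the dense classes definable over $(L,\mathrm{Sat}_L)$.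
\end{lemma}

\begin{proof}
The proof is the same in both cases. Let $\langle D_i:i\in a\rangle$ be a definable sequence of dense classes and $p\in\mathbb Q$. Take $\beta$ with $p\in\mathbb Q_\beta$ and $|a|<\kappa_\beta$, and enumerate $a\times\mathbb Q_\beta=\{(i_\iota,r_\iota):\iota<\lambda\}$ with $\lambda<\kappa_\beta$. Build a descending sequence $\langle q_\iota:\iota\le\lambda\rangle$ in $\mathbb A_{[\beta,\infty)}$, with $q_0=\emptyset$ and coordinatewise unions at limits: at step $\iota$ let $(r'_\iota,q_{\iota+1})$ be the $L$-least element of $D_{i_\iota}$ below $(r_\iota,q_\iota)$. The unions are conditions because $\lambda<\kappa_\zeta$ and $\kappa_\zeta$ is regular for $\zeta\ge\beta$. Let $d_i=\{(r'_\iota,q_{\iota+1}):i_\iota=i\}\subseteq D_i$. If $(r,q)\le(p,q_\lambda)$ with $r\in\mathbb Q_\beta$, pick $\iota$ with $(i_\iota,r_\iota)=(i,r)$; then $(r'_\iota,q)$ extends both $(r,q)$ and $(r'_\iota,q_{\iota+1})$. So $\mathbb Q$ is pretame, and (F6) applies. For Power Set it suffices to consider ordinals $\delta$, as every set of $L[H]$ has a bijection with an ordinal in some $L[H_{\beta}]$.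 If $\delta<\kappa_\beta$, every subset of $\delta$ in $L[H]$ lies in $L[H_\beta]$ by Lemma~\ref{lem:tail}, so $\mathcal P(\delta)^{L[H]}=\mathcal P(\delta)^{L[H_\beta]}\in L[H]$.
\end{proof}

A $\mathbb Q_\beta$-generic filter $K$ determines a surjection $g^K:\omega\to\gamma$ and functions $a^K_\zeta:\kappa_\zeta^{++}\to2$ for $\zeta<\beta$, the unions of the respective coordinates. Full support has the following consequence.

\begin{lemma}\label{lem:cover}
Let $K$ be $\mathbb Q_\beta$-generic over $L$ and $(s,q)\in\mathbb Q_\beta$.
\begin{itemize}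
\item[(a)] The sequence of the sets $E_\zeta=\{e\in\mathrm{dom}\,q(\zeta):q(\zeta)(e)\ne a^K_\zeta(e)\}$, $\zeta\in\mathrm{dom}\,q$, is in $L$.
\item[(b)] $(s,q)\in K$ if and only if $s\subseteq g^K$ and $q(\zeta)\subseteq a^K_\zeta$ for all $\zeta\in\mathrm{dom}\,q$.
\end{itemize}
\end{lemma}

\begin{proof}
The conditions $(s',r)$ with $\mathrm{dom}\,s'\supseteq\mathrm{dom}\,s$ and $\mathrm{dom}\,r(\zeta)\supseteq\mathrm{dom}\,q(\zeta)$ for all $\zeta\in\mathrm{dom}\,q$ are dense; take one in $K$. Then $E_\zeta$ is the set where $q(\zeta)$ and $r(\zeta)$ differ, which gives (a). If the right side of (b) holds, then $(s',r)\le(s,q)$, so $(s,q)\in K$; the converse holds by definition.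
\end{proof}

Fix from now on a $\mathbb Q$-generic filter $H$ over $L$, with associated $g$ and $\langle a_\xi:\xi\in\mathrm{Ord}\rangle$. Note that $L[H_0]=L[g]$. Call a function $a:\kappa_\xi^{++}\to2$ \emph{$\xi$-generic} if every dense $D\subseteq\mathbb A_\xi$ in $L$ has an element $r\subseteq a$. Each $a_\xi$ is $\xi$-generic; in particular it takes the value $1$.

\begin{lemma}\label{lem:cards}
Let $M\subseteq L[H]$ be a model. Then $\kappa_\xi$ is a cardinal of $M$ whose first two successors in $M$ are $\kappa_\xi^+$ and $\kappa_\xi^{++}$. If $M$ contains a $\xi$-generic function, then $M\models2^{\kappa_\xi}\ge\kappa_\xi^{++}$.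
\end{lemma}

\begin{proof}
As $L\subseteq M\subseteq L[H]$, it suffices for the first claim that the three cardinals are preserved in $L[H]$. A surjection onto $\kappa_\xi$ from a smaller ordinal would lie in $L[H_\xi]$ by Lemma~\ref{lem:tail}, which is impossible as $|\mathbb Q_\xi|<\kappa_\xi$. A surjection onto $\kappa_\xi^+$ or $\kappa_\xi^{++}$ from a smaller ordinal would lie in $L[H_{\xi+1}]$, since $\kappa_\xi^{++}<\kappa_{\xi+1}$. But $\mathbb Q_{\xi+1}\cong\mathbb Q_\xi\times\mathbb A_\xi$ is $\kappa_\xi^+$-c.c.: among $\kappa_\xi^+$ conditions, $\kappa_\xi^+$ share the first component, and two of these have compatible second components. For the second claim let $a\in M$ be $\xi$-generic and $f:\kappa_\xi^{++}\times\kappa_\xi\to\kappa_\xi^{++}$ a bijection in $L$. For $\alpha\ne\alpha'$ the conditions $r$ with $r(f(\alpha,\iota))\ne r(f(\alpha',\iota))$ for some $\iota$ are dense, so the sets $\{\iota<\kappa_\xi:a(f(\alpha,\iota))=1\}$, $\alpha<\kappa_\xi^{++}$, are pairwise distinct.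
\end{proof}

\section{Markers, coders and the schedule}\label{sec:schedule}

This section is purely combinatorial. We give each coordinate a job and define the classes $T_\eta$ of coordinates that are allowed into the $\eta$-th model.

\subsection{Blocks} Work in $L$. The ordinals are cut into blocks $I_z=[\sigma_z,\sigma_{z+1})$. The coders of block $z$ record information about $g$ and about the coordinates below $\sigma_z$, one bit each, and the bits are indexed by \emph{targets}. Let $\sigma_0=0$, let $z\mapsto\sigma_z$ be continuous, let
\[
\Theta_z=\{(0,m,\delta):m<\omega,\ \delta<\gamma\}\cup\{(1,q):q\in\mathbb A_{[0,\sigma_z)}\}\cup\{(2,\zeta,e):\zeta<\sigma_z,\ e<\kappa_\zeta^{++}\},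
\]
and $\sigma_{z+1}=\sigma_z+\omega+|\gamma\times\Theta_z|$. Using the $L$-least bijection of $I_z$ with the disjoint union of $\omega$ and $\gamma\times\Theta_z$, each ordinal in $I_z$ is uniquely either a \emph{marker} $\varepsilon(n,z)$ with $n<\omega$ or a \emph{coder} $\chi(i,z,t)$ with $i<\gamma$ and $t\in\Theta_z$. The \emph{rank} is $\mathrm{rk}(\chi(i,z,t))=i$ and $\mathrm{rk}(\varepsilon(n,z))=\gamma+n$. (That markers with different $n$ have different ranks is used only in Theorem~\ref{thm:B}(iii).)

\subsection{Truth levels} In $L[g]$ put $\gamma_0=0$ and $\gamma_{n+1}=\max(\gamma_n,g(n))+1$. Since $\gamma$ is a limit and $g$ is onto, this sequence is strictly increasing and cofinal in $\gamma$. For $\eta<\gamma$ let $\nu(\eta)=\max\{n:\gamma_n\le\eta\}$. Then: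
\begin{itemize}
\item[(N1)] $\nu$ is nondecreasing and $\nu(\gamma_n)=n$; so $\nu(0)=0$ and $\nu$ is unbounded in $\omega$;
\item[(N2)] $\nu(\eta+1)\le\nu(\eta)+1$, because the $\gamma_n$ are distinct;
\item[(N3)] if $\eta<\gamma$ is a limit, $\nu$ is constant on $[\xi_0,\eta]$ for some $\xi_0<\eta$, namely $\xi_0=\gamma_{\nu(\eta)}$, which is $0$ or a successor.
\end{itemize}

\subsection{The classes $T_\eta$ and their guesses} Put $\Lambda_\infty=L$. For $z\in\mathrm{Ord}\cup\{\infty\}$ and $j<\gamma$ let
\begin{align*}
T^z_j={}&\{\varepsilon(n,z'):z'<z,\ \Lambda_{z'}\prec_{\min(n,\nu(j))}\Lambda_z\}\\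
&\cup\{\chi(i',z',t'):z'<z,\ i'\ge j,\ \Lambda_{z'}\prec_{\nu(j)}\Lambda_z\},
\end{align*}
and $T_j=T^\infty_j$. Thus $T_j$ contains $\varepsilon(n,z')$ iff $z'\in C_{\min(n,\nu(j))}$, and $\chi(i',z',t')$ iff $i'\ge j$ and $z'\in C_{\nu(j)}$. It is definable over $L$ from $\gamma$ and $j$ by a formula that depends only on the number $\nu(j)$, and $T_0=\mathrm{Ord}$. For an ordinal $z$, the set $T^z_j\subseteq\sigma_z$ is the guess at $T_j\cap\sigma_z$ made by $\Lambda_z$, and the map $(z,j)\mapsto T^z_j$ is definable over $L[g]$ by a single formula.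

We say that $\xi$ \emph{points at} $\zeta$ if $\xi=\chi(i,z,(2,\zeta,e))$ for some $i,z,e$ and $\zeta\in T^z_{i+1}$. Then $\zeta<\sigma_z\le\xi$. A class $T$ of ordinals is \emph{closed} if whenever $\xi\in T$ points at $\zeta$, also $\zeta\in T$. If $T$ is closed, so is $T\cap\beta$.

\begin{lemma}\label{lem:T}
Let $j,j',\eta<\gamma$.
\begin{itemize}
\item[(a)] If $j\le j'$, then $T^z_{j'}\subseteq T^z_j$, also for $z=\infty$.
\item[(b)] If $z\in C_{\nu(j)}$, then $T^z_j=T_j\cap\sigma_z$.
\item[(c)] $T_\eta$ is closed.
\item[(d)] If $z\in C_{\nu(\eta+1)}$, then $\chi(\eta,z,t)\in T_\eta$ for all $t\in\Theta_z$, and $\chi(\eta,z,(2,\zeta,e))$ points at $\zeta$ if and only if $\zeta\in T_{\eta+1}$.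
\end{itemize}
\end{lemma}

\begin{proof}
(a) holds as $\nu(j)\le\nu(j')$. (b) For $k\le\nu(j)$ we have $\Lambda_z\prec_kL$, so for $z'<z$, $\Lambda_{z'}\prec_k\Lambda_z$ iff $\Lambda_{z'}\prec_kL$. (c) If $\chi(i,z,t)\in T_\eta$, then $i\ge\eta$ and $z\in C_{\nu(\eta)}$, so $T^z_{i+1}\subseteq T^z_\eta\subseteq T_\eta$ by (a) and (b). (d) follows from $C_{\nu(\eta+1)}\subseteq C_{\nu(\eta)}$ and (b).
\end{proof}

Part (d) says that within $T_\eta$ every element of $T_{\eta+1}$ is pointed at from unboundedly many blocks. The next lemma says that the other elements of $T_\eta$ are not. We first look at the smallest case.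

\begin{example}\label{ex:trace}
Suppose $g(0)=1$. Then $\gamma_1=2$ and $\gamma_2\ge3$, so $\nu(0)=\nu(1)=0$ and $\nu(2)=1$. The class $T_1$ consists of all markers and all coders of rank $\ge1$: the first step removes only the coders of rank $0$. The class $T_2$ consists of the markers $\varepsilon(0,z)$ for all $z$, the markers $\varepsilon(n,z)$ with $n\ge1$ and $z\in C_1$, and the coders of rank $\ge2$ in blocks $z\in C_1$. Fix $z'\notin C_1$ and follow the marker $\zeta=\varepsilon(1,z')$, which lies in $T_0$ and $T_1$ but not in $T_2$. A coder $\chi(0,z,(2,\zeta,e))$ of rank $0$ points at $\zeta$ iff $\zeta\in T^z_1$, that is, iff $\Lambda_{z'}\prec_0\Lambda_z$, which holds for all $z>z'$. So in $T_0$ the marker is pointed at unboundedly often. In $T_1$ only coders of rank $i\ge1$ remain. Since $\nu(i+1)\ge1$, such a coder in block $z$ points at $\zeta$ only if $\Lambda_{z'}\prec_1\Lambda_z$, a wrong guess that is made by boundedly many $z$ by Lemma~\ref{lem:bounded}. For $z'=0$ it is never made (Example~\ref{ex:zero}), so $T_1\setminus\{\varepsilon(1,0)\}$ is already closed.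
\end{example}

\begin{lemma}\label{lem:erase}
Let $\eta<\gamma$.
\begin{itemize}
\item[(a)] If $\zeta\in T_\eta\setminus T_{\eta+1}$, then the class of $\xi\in T_\eta$ that point at $\zeta$ is bounded.
\item[(b)] For every $\beta$ there is a set $S\in L[g]$ such that $(T_\eta\setminus T_{\eta+1})\cap\beta\subseteq S\subseteq T_\eta\setminus T_{\eta+1}$ and $T_\eta\setminus S$ is closed.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $k=\nu(\eta)$ and let $\xi=\chi(i,z,t)\in T_\eta$ point at $\zeta$. Then $i\ge\eta$ and $z\in C_k$, so $\zeta\in T^z_{i+1}\subseteq T^z_{\eta+1}$. If $\zeta$ is a coder of rank $\eta$, this is impossible, so nothing in $T_\eta$ points at $\zeta$. If $\zeta=\chi(i',z',t')$ with $i'>\eta$, then $z'\in C_k\setminus C_{\nu(\eta+1)}$, so $\nu(\eta+1)=k+1$ by (N2). If $\zeta=\varepsilon(n,z')$, then $z'\in C_{\min(n,k)}\setminus C_{\min(n,\nu(\eta+1))}$, so the two minima differ, which by (N2) means $\nu(\eta+1)=k+1$ and $n\ge k+1$. In both cases $z'\in C_k\setminus C_{k+1}$, and $\zeta\in T^z_{\eta+1}$ gives $z'<z$ and $\Lambda_{z'}\prec_{k+1}\Lambda_z$. By Lemma~\ref{lem:bounded}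 the blocks $z$ are bounded.

(b) Work in $L[g]$, where $T_\eta$, $T_{\eta+1}$ and the pointing relation are definable. For a set $A\subseteq T_\eta\setminus T_{\eta+1}$ let $\Gamma(A)$ be the union of $A$ and the class of $\xi\in T_\eta$ that point at an element of $A$. By (a) and replacement $\Gamma(A)$ is a set. It is disjoint from $T_{\eta+1}$, because $T_{\eta+1}$ is closed and disjoint from $A$. So we may define $S_0=(T_\eta\setminus T_{\eta+1})\cap\beta$, $S_{m+1}=\Gamma(S_m)$ and $S=\bigcup_mS_m\in L[g]$. If $\xi\in T_\eta\setminus S$ points at $\zeta$, then $\zeta\in T_\eta$ by Lemma~\ref{lem:T}(c), and $\zeta\in S_m$ would give $\xi\in S_{m+1}$.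
\end{proof}

Property (N2) is what makes Lemma~\ref{lem:bounded} applicable: the blocks present in $T_\eta$ are only known to be $\Sigma_k$-correct, and that is what is needed to recognize a failure at level $k+1$.

\section{Active coordinates and the models $N(T)$}\label{sec:models}

The model attached to a class $T$ should contain $g$ and the functions $a_\zeta$ for the active $\zeta\in T$. The following example shows that this is not enough at limit stages.

\begin{example}\label{ex:modfinite}
Let $\langle\zeta_n:n<\omega\rangle\in L$ be a sequence of distinct ordinals below $\beta$, let $Z=\{\zeta_n:n<\omega\}$, and let $b$ be the set of $q\in\mathbb A_Z$ such that $q(\zeta_n)\subseteq a_{\zeta_n}$ for all but finitely many $n$. For each $m$, $b$ lies in every model containing $\langle a_{\zeta_n}:n\ge m\rangle$. But $b\notin V'=L[g][H_{\beta\setminus Z}]$. Indeed $H_Z$ is $\mathbb A_Z$-generic over $V'$ by (F1). Given $p\in\mathbb A_Z$, choose in $L$ points $e_n\notin\mathrm{dom}\,p(\zeta_n)$ and let $q_c(\zeta_n)=p(\zeta_n)\cup\{(e_n,c)\}$ for $c<2$. Then $q_0$ forces $q_0\in\dot b$ and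 $q_1$ forces $q_0\notin\dot b$, so no $p$ forces $\dot b$ to equal a set in $V'$. If $\omega<\gamma$, $\zeta_n$ has rank $n$, and the $m$-th model contains $\langle a_{\zeta_n}:n\ge m\rangle$ for each $m$, then the intersection at stage $\omega$ contains $b$, which cannot be computed from $g$ and the coordinates in $T_\omega$.
\end{example}

We therefore keep one class that contains all information of this kind. For $q\in\mathbb A_{[0,\infty)}$ let
\[
\mathrm{err}(q)=\{\mathrm{rk}(\zeta):\zeta\in\mathrm{dom}\,q,\ q(\zeta)\not\subseteq a_\zeta\},\quad Y=\{q:\mathrm{err}(q)\text{ is finite}\},\quad Y_\beta=Y\cap\mathbb A_{[0,\beta)}.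
\]
Define the class $X$ of \emph{active} coordinates by recursion on the ordinals:
\begin{itemize}
\item $\varepsilon(n,z)\in X$ always;
\item $\chi(i,z,(0,m,\delta))\in X$ iff $g(m)=\delta$;
\item $\chi(i,z,(1,q))\in X$ iff $q\in Y$;
\item $\xi=\chi(i,z,(2,\zeta,e))\in X$ iff $\xi$ points at $\zeta$, $\zeta\in X$ and $a_\zeta(e)=1$.
\end{itemize}
Membership of $\xi$ in $X$ depends only on $g$, $Y_\xi$, $X\cap\xi$ and the $a_\zeta$ with $\zeta\in X\cap\xi$.

A class $T\subseteq\mathrm{Ord}$ is \emph{amenable} if $T\cap\beta\in L[g]$ for all $\beta$, and \emph{admissible} if moreover $(L[H],\in,H,T)\models\mathrm{ZFC}$. By Lemma~\ref{lem:pretame}, an amenable class definable over $(L[H],\in,H)$ is admissible; this covers $T_\eta$, and $T_\eta\setminus S$ for sets $S\in L[g]$. For amenable $T$ let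
\begin{align*}
u_\beta(T)={}&(\{0\}\times g)\cup(\{1\}\times Y_\beta)\cup(\{2\}\times(X\cap T\cap\beta))\\
&\cup(\{3\}\times\{(\zeta,e):\zeta\in X\cap T\cap\beta,\ a_\zeta(e)=1\}),
\end{align*}
\[
U_\beta(T)=L[u_\beta(T)],\qquad N(T)=\bigcup_\beta U_\beta(T),\qquad N_\eta=N(T_\eta)\quad(\eta<\gamma).
\]
The set $u_\beta(T)$ encodes $\langle a_\zeta:\zeta\in X\cap T\cap\beta\rangle$, depends only on $T\cap\beta$, and is computed from $H_\beta$ and $T\cap\beta$, so $U_\beta(T)\subseteq L[H_\beta]$. It is contained in a set of $L$ of size $\le\rho_\beta^+$ in $L$, so $U_\beta(T)=L[A]$ for some $A\subseteq\rho_\beta^+$. If $\beta\le\beta'$ and $T\subseteq T'$, then $u_\beta(T)$ is obtained from $u_{\beta'}(T')$ by restricting to $\beta$ and to $T\cap\beta\in L[g]$, so $U_\beta(T)\subseteq U_{\beta'}(T')$. In particular $N_{\eta'}\subseteq N_\eta$ for $\eta\le\eta'$.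

The definitions of $\nu$, pointing, $\mathrm{err}$, $Y_\beta$, $X\cap\beta$ and $u_\beta(T)$ make sense for any $\mathbb Q_\beta$-generic $K$ in place of $H_\beta$; we then write $\mathrm{err}^K$, $Y^K$, $X^K$, $u^K(T)$.

\begin{lemma}\label{lem:ZFC}
If $T$ is admissible, then $N(T)\models\mathrm{ZFC}$.
\end{lemma}

\begin{proof}
As an increasing union of models, $N(T)$ is transitive, contains the ordinals, is closed under the G\"odel operations, and contains a well-order of each of its elements. It is definable over $(L[H],\in,H,T)$. If $A\in L[H]$ and $A\subseteq N(T)$, replacement in this structure gives $\beta$ with $A\subseteq U_\beta(T)$, so $A\subseteq V_\alpha^{U_\beta(T)}\in N(T)$ for large $\alpha$. Apply (F5).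
\end{proof}

Closedness guarantees that an active coder in $T$ reveals nothing about coordinates outside $T$. This is the content of the next two lemmas.

\begin{lemma}\label{lem:local}
Let $T$ be amenable and closed.
\begin{itemize}
\item[(a)] If $\beta\le\beta'$, then $U_{\beta'}(T)\subseteq U_\beta(T)[H_{[\beta,\beta')}]$.
\item[(b)] If $x\in N(T)$ and $x\subseteq\delta<\kappa_\beta$, then $x\in U_\beta(T)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The right side is a generic extension, since $H_{[\beta,\beta')}$ is generic over $L[H_\beta]\supseteq U_\beta(T)$. We compute $u_{\beta'}(T)$ in it. First, $q\in Y_{\beta'}$ iff $q{\restriction}\beta\in Y_\beta$ and $\mathrm{err}(q{\restriction}[\beta,\beta'))$ is finite. Next, $T\cap\beta'\in L[g]$, and we decide $\xi\in X$ for $\xi\in T\cap[\beta,\beta')$ by recursion. The first three clauses use only $g$ and $Y_{\beta'}$. If $\xi=\chi(i,z,(2,\zeta,e))$, then by closedness $\xi\in X$ iff $\xi$ points at $\zeta$, $\zeta\in X\cap T$ and $a_\zeta(e)=1$. This is read off from $u_\beta(T)$ if $\zeta<\beta$, and from earlier steps and $H_{[\beta,\beta')}$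 otherwise.

(b) Say $x\in U_{\beta'}(T)$ with $\beta'\ge\beta$. By (F3) and (F7), $U_\beta(T)=L[K]$ with $K$ generic over $L$ for a complete subalgebra of the completion of $\mathbb Q_\beta$, which is $\kappa_\beta$-c.c.\ by \eqref{eq:gap}. By (a), $x\in L[K][H_{[\beta,\beta')}]$, and Lemma~\ref{lem:tail} gives $x\in L[K]$.
\end{proof}

\begin{lemma}[GCH pattern]\label{lem:pattern}
Let $T$ be admissible and closed. For every $\xi$: if $\xi\in X\cap T$, then $a_\xi\in N(T)$ and $N(T)\models2^{\kappa_\xi}\ge\kappa_\xi^{++}$; if $\xi\notin X\cap T$, then $N(T)\models2^{\kappa_\xi}=\kappa_\xi^+$.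
\end{lemma}

\begin{proof}
The first part follows from Lemma~\ref{lem:cards}. Let $\xi\notin X\cap T$. By Lemma~\ref{lem:local}(b) the subsets of $\kappa_\xi$ in $N(T)$ lie in $U_{\xi+1}(T)$. The last two parts of $u_{\xi+1}(T)$ and $u_\xi(T)$ coincide, and $q\in Y_{\xi+1}$ iff $q{\restriction}\xi\in Y_\xi$, since one coordinate contributes at most one rank. So $U_{\xi+1}(T)=U_\xi(T)=L[A]$ with $A\subseteq\rho_\xi^+<\kappa_\xi$, and (F7) gives a bijection of $\mathcal P(\kappa_\xi)^{N(T)}$ with $\kappa_\xi^+$ in $U_\xi(T)$.
\end{proof}

The active coders of rank $\eta$ in a correct block determine the data of $T_{\eta+1}$ below that block. For $Z\subseteq I_z$ let $\mathrm{dec}(\eta,z,Z)$ be the union of the sets $\{i\}\times B_i$, $i<4$, where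
\begin{gather*}
B_0=\{(m,\delta):\chi(\eta,z,(0,m,\delta))\in Z\},\qquad B_1=\{q:\chi(\eta,z,(1,q))\in Z\},\\
B_3=\{(\zeta,e):\chi(\eta,z,(2,\zeta,e))\in Z\},\qquad B_2=\mathrm{dom}\,B_3.
\end{gather*}
This operation is given by one formula with parameter $\gamma$ in every model.

\begin{lemma}\label{lem:decode}
If $\eta<\gamma$ and $z\in C_{\nu(\eta+1)}$, then $\mathrm{dec}(\eta,z,X\cap T_\eta\cap I_z)=u_{\sigma_z}(T_{\eta+1})$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:T}(d) all $\chi(\eta,z,t)$ are in $T_\eta$, so $B_0=g$ and $B_1=Y_{\sigma_z}$, and $(\zeta,e)\in B_3$ iff $\zeta\in X\cap T_{\eta+1}\cap\sigma_z$ and $a_\zeta(e)=1$. As each $a_\zeta$ takes the value $1$, $B_2=X\cap T_{\eta+1}\cap\sigma_z$.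
\end{proof}

Finally, the data of $T$ do not change when the generic is altered on finitely many ranks outside $X\cap T$. This homogeneity is used for the genericity of $N_0$ and at limit stages.

\begin{lemma}[Flipping]\label{lem:flip}
Let $K$ be $\mathbb Q_\beta$-generic over $L$ and let $T\in L[g^K]$ be a subset of $\beta$ that is closed with respect to $g^K$. Let $(s,q)\in\mathbb Q_\beta$ with $s\subseteq g^K$, $q\in Y^K$, and $q(\zeta)\subseteq a^K_\zeta$ for all $\zeta\in X^K\cap T\cap\mathrm{dom}\,q$. Then there is a $\mathbb Q_\beta$-generic $K'\ni(s,q)$ with $g^{K'}=g^K$ and $u^{K'}(T)=u^K(T)$.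
\end{lemma}

\begin{proof}
Let $\langle E_\zeta\rangle\in L$ be as in Lemma~\ref{lem:cover}(a). Replacing $r(\zeta)(e)$ by $1-r(\zeta)(e)$ for all $\zeta\in\mathrm{dom}\,q$ and $e\in E_\zeta$ is an automorphism of $\mathbb Q_\beta$ in $L$ that fixes the first factor. Let $K'$ be the image of $K$. Then $g^{K'}=g^K$ and $q(\zeta)\subseteq a^{K'}_\zeta$ for all $\zeta\in\mathrm{dom}\,q$, so $(s,q)\in K'$ by Lemma~\ref{lem:cover}(b). Call $\zeta$ \emph{changed} if $a^{K'}_\zeta\ne a^K_\zeta$, that is, if $q(\zeta)\not\subseteq a^K_\zeta$. Changed coordinates have rank in the finite set $J=\mathrm{err}^K(q)$, so $\mathrm{err}^K(r)\setminus J=\mathrm{err}^{K'}(r)\setminus J$ for all $r$, and $Y^{K'}=Y^K$. By hypothesis no coordinate in $X^K\cap T$ is changed. It remains to show by induction on $\xi\in T$ that $\xi\in X^K$ iff $\xi\in X^{K'}$. Only $\xi=\chi(i,z,(2,\zeta,e))$ needs an argument. Pointing depends only on $g^K$. If $\xi$ does not point at $\zeta$, it is in neither class. Otherwise $\zeta\in T$ by closedness, so $\zeta\in X^K$ iff $\zeta\in X^{K'}$, and in that case $a^K_\zeta(e)=a^{K'}_\zeta(e)$.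
\end{proof}

\section{$N_0$ is a class forcing extension of $L$}\label{sec:generic}

In $L[H]$ GCH fails at every $\kappa_\xi$, so nothing is coded; the coding lives in $N_0=N(\mathrm{Ord})$. To present $N_0$ as a generic extension we keep the conditions of $\mathbb Q$ and change the order: a condition is accepted if it is compatible with the part of the generic that $N_0$ sees. For $\mathbb Q_\beta$-generic $K$ let
\[
G^K=\{(s,q)\in\mathbb Q_\beta:s\subseteq g^K,\ q\in Y^K,\ q(\zeta)\subseteq a^K_\zeta\text{ for all }\zeta\in X^K\cap\mathrm{dom}\,q\}.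
\]
Then $K\subseteq G^K$, and $G^K$ is computed from $u^K(\beta)$. So Lemma~\ref{lem:flip} with $T=\beta$ gives:
\begin{equation}\label{eq:star}
\text{if }p\in G^K,\text{ there is a }\mathbb Q_\beta\text{-generic }K'\ni p\text{ with }G^{K'}=G^K.
\end{equation}
For $p,p'\in\mathbb Q_\beta$ let $p\le^*p'$ if $p'\in G^K$ for every $\mathbb Q_\beta$-generic $K\ni p$. This does not depend on $\beta$: if $\beta\le\beta'$ and $K'$ is $\mathbb Q_{\beta'}$-generic, then $K=K'\cap\mathbb Q_\beta$ is $\mathbb Q_\beta$-generic with $G^{K'}\cap\mathbb Q_\beta=G^K$, and every $\mathbb Q_\beta$-generic arises in this way by (F1). By the definability of set forcing, $\mathbb P=(\mathbb Q,\le^*)$ is definable over $L$ from $\gamma$. Let $G_\beta=G^{H_\beta}$, $G=G_\infty=\bigcup_\beta G_\beta$ and $\mathbb Q_\infty=\mathbb Q$.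

\begin{proposition}\label{prop:generic}
$\mathbb P$ is a preorder with largest element, $G$ is a $\mathbb P$-generic filter over $L$, and $L[G]=N_0\models\mathrm{ZFC}$.
\end{proposition}

\begin{proof}
\emph{Upward closure.} If $p\in G^K$ and $p\le^*p'$, both in $\mathbb Q_\beta$, then $p'\in G^K$: take $K'$ as in \eqref{eq:star}; then $p'\in G^{K'}=G^K$.

\emph{Preorder.} Since $K\subseteq G^K$, $p\le p'$ implies $p\le^*p'$; this gives reflexivity and the largest element $(\emptyset,\emptyset)$. If $p\le^*p'\le^*p''$ and $p\in K$, then $p'\in G^K$, so $p''\in G^K$ by upward closure.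

\emph{Genericity.} We show for all $\beta\le\infty$ that $G_\beta$ is generic for $(\mathbb Q_\beta,\le^*)$. It is upward closed. If $p,p'\in G_\alpha$ with $\alpha\le\beta$ an ordinal, some $r\in H_\alpha\subseteq G_\alpha$ forces both into $G^{\dot K}$, so $r\le^*p,p'$. Let $D$ be dense in $(\mathbb Q_\beta,\le^*)$ and definable over $L$, and let $D'=\{r\in\mathbb Q_\beta:\exists d\in D\ r\le^*d\}$. We claim that $D'$ is dense in $(\mathbb Q_\beta,\le)$. Given $p$, take $d\in D$ with $d\le^*p$, an ordinal $\alpha\le\beta$ with $p,d\in\mathbb Q_\alpha$, and a $\mathbb Q_\alpha$-generic $K\ni d$. Then $p,d\in G^K$. By \eqref{eq:star} there is a generic $K'\ni p$ with $d\in G^{K'}$. Some $r\in K'$ with $r\le p$ forces $d\in G^{\dot K}$, so $r\in D'$. Hence $H$ contains some $r\in D'$, say $r\le^*d\in D$, and $d\in G_\beta$ by upward closure.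

\emph{The extension.} Every $\mathbb P$-name mentions only conditions in some $\mathbb Q_\beta$, so $L[G]=\bigcup_\beta L[G_\beta]$, where $L[G_\beta]$ is a set-generic extension. As $G_\beta\in U_\beta(\mathrm{Ord})$, it remains to compute $u_\beta(\mathrm{Ord})$ from $G_\beta$. First, $g=\bigcup\{s:(s,\emptyset)\in G_\beta\}$. For $\zeta<\beta$, $e<\kappa_\zeta^{++}$ and $c<2$ let $p(\zeta,e,c)=(\emptyset,\{(\zeta,\{(e,c)\})\})$; its second component is in $Y$, having a single coordinate. If $\zeta\notin X$, all $p(\zeta,e,c)$ are in $G_\beta$. If $\zeta\in X$, then $p(\zeta,e,c)\in G_\beta$ iff $a_\zeta(e)=c$. This determines $X\cap\beta$ and $\langle a_\zeta:\zeta\in X\cap\beta\rangle$. Finally, for a set $J$ of ranks let $q^J$ be the restriction of $q$ to coordinates of rank outside $J$. Then $q\in Y_\beta$ iff $(\emptyset,q^J)\in G_\beta$ for some finite $J$: if $q\in Y_\beta$, take $J=\mathrm{err}(q)$, so that $\mathrm{err}(q^J)=\emptyset$; conversely $\mathrm{err}(q)\subseteq\mathrm{err}(q^J)\cup J$. So $L[G_\beta]=U_\beta(\mathrm{Ord})$ and $L[G]=N(T_0)$, a model of ZFC by Lemma~\ref{lem:ZFC}.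
\end{proof}

\section{The mantle of $N_\eta$ is $N_{\eta+1}$}\label{sec:succ}

\begin{lemma}\label{lem:keep}
Let $\eta<\gamma$. Every ground $W$ of $N_\eta$ includes $N_{\eta+1}$.
\end{lemma}

\begin{proof}
Let $N_\eta=W[h]$ with $h$ generic for $\mathbb R\in W$, and let $\beta$ be given. Choose $z\in C_{\nu(\eta+1)}$ with $\sigma_z\ge\beta$ and $\kappa_{\sigma_z}>|\mathbb R|^W$. For $\xi\in I_z$, $\kappa_\xi$ is a cardinal of $W$ above $|\mathbb R|^W$ (Lemma~\ref{lem:cards}). By Lemmas~\ref{lem:small} and~\ref{lem:pattern},
\[
\{\xi\in I_z:W\models2^{\kappa_\xi}\ne\kappa_\xi^+\}=X\cap T_\eta\cap I_z ,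
\]
and the left side is in $W$, as $\langle\kappa_\xi:\xi\in I_z\rangle\in L\subseteq W$. By Lemma~\ref{lem:decode}, $u_{\sigma_z}(T_{\eta+1})\in W$. So $U_\beta(T_{\eta+1})\subseteq U_{\sigma_z}(T_{\eta+1})\subseteq W$.
\end{proof}

For the reverse inclusion we need grounds. They are obtained by removing a set of coordinates. The difficulty is that the removed data are not visibly generic over the remaining model for a product; we find them inside a larger generic extension and use (F3).

\begin{lemma}\label{lem:ground}
Let $T'\subseteq T$ be admissible, let $T'$ be closed, and let $T\setminus T'\subseteq\tau$ for an ordinal $\tau$. Then $N(T')$ is a ground of $N(T)$.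
\end{lemma}

\begin{proof}
Let $W=N(T')\subseteq N(T)$ and $W_0=U_\tau(T')$; these are models. By (F3), applied to $L\subseteq W_0\subseteq L[H_\tau]$, there are $\mathbb R\in W_0$ and an $\mathbb R$-generic $h$ over $W_0$ with $W_0[h]=L[H_\tau]$. For $\tau'\ge\tau$, $H_{[\tau,\tau')}$ is generic over $W_0[h]$ for $\mathbb A_{[\tau,\tau')}\in W_0$, so by (F1) $h$ is $\mathbb R$-generic over $W_0[H_{[\tau,\tau')}]$, which includes $U_{\tau'}(T')$ by Lemma~\ref{lem:local}(a). Every dense subset of $\mathbb R$ in $W$ lies in some $U_{\tau'}(T')$, so $h$ is $\mathbb R$-generic over $W$.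

Let $A$ be the image of $u_\tau(T)$ under a bijection in $L$ of a set with an ordinal. Then $A\in N(T)$ and $A\in L[H_\tau]\subseteq W[h]$. By (F3), $W[A]$ is a set-generic extension of $W$ and $W[A]\subseteq N(T)$. Conversely let $\beta\ge\tau$. The parts of $u_\beta(T)$ given by $g$ and $Y_\beta$ are also parts of $u_\beta(T')$. The parts concerning $\zeta\in X\cap T$ are found in $u_\tau(T)$ for $\zeta<\tau$, and in $u_\beta(T')$ for $\zeta\in[\tau,\beta)$, where $T$ and $T'$ agree. So $u_\beta(T)\in W[A]$, and $N(T)=W[A]$. By (F4), $W$ is one of the grounds computed in $N(T)$.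
\end{proof}

\begin{proposition}\label{prop:succ}
For $\eta<\gamma$, the mantle of $N_\eta$, computed in $N_\eta$, is $N_{\eta+1}$.
\end{proposition}

\begin{proof}
By (F4) the mantle is the intersection of the family $\mathcal W$ of all models of which $N_\eta$ is a set-generic extension; $N_\eta\in\mathcal W$. By Lemmas~\ref{lem:keep} and~\ref{lem:ordinals} it suffices to show that each set of ordinals $x\in\bigcap\mathcal W$ is in $N_{\eta+1}$. Take $\beta$ with $x\subseteq\delta<\kappa_\beta$, let $S$ be as in Lemma~\ref{lem:erase}(b), and let $T'=T_\eta\setminus S$. It is admissible and closed, and $T'\cap\beta=T_{\eta+1}\cap\beta$ by the two inclusions for $S$. By Lemma~\ref{lem:ground}, $N(T')\in\mathcal W$, so $x\in N(T')$. Lemma~\ref{lem:local}(b) gives $x\in U_\beta(T')=U_\beta(T_{\eta+1})\subseteq N_{\eta+1}$.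
\end{proof}

\section{Limit stages}\label{sec:limit}

A set $x$ in a decreasing intersection $\bigcap_nN(R_n)$ is constructed from the data of $R_n$ in a different way for each $n$. The sequence of these constructions lies in $L[g]$, because the product adds no $\omega$-sequences of ordinals. So a single condition forces that all constructions give the same set, and then $x$ can be decided by conditions that are correct only on the limit class $R$ and off finitely many ranks. This is where $Y$ is needed.

\begin{lemma}\label{lem:limit}
Let $\langle R_n:n<\omega\rangle$ be a decreasing sequence of closed admissible classes with $\langle R_n\cap\beta:n<\omega\rangle\in L[g]$ for every $\beta$, and let $R\subseteq\bigcap_nR_n$ be admissible. Suppose that for every finite set $J$ of ranks there is $n$ such that every $\zeta\in R_n$ with $\mathrm{rk}(\zeta)\in J$ is in $R$. Then $\bigcap_nN(R_n)=N(R)$.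
\end{lemma}

\begin{proof}
We have $N(R)\subseteq N(R_n)$, and these are models by Lemma~\ref{lem:ZFC}. By Lemma~\ref{lem:ordinals} it suffices to treat $x\in\bigcap_nN(R_n)$ with $x\subseteq\delta<\kappa_\beta$. Let $u_n=u_\beta(R_n)$. By Lemma~\ref{lem:local}(b), $x\in L[u_n]$ for all $n$; let $o_n$ be the ordinal with $\ell(o_n,u_n)=x$. Since $\langle R_n\cap\beta\rangle_n\in L[g]$, the sequences $\langle u_n\rangle_n$ and $\langle o_n\rangle_n$ are in $L[H_\beta]=L[g][H_{[0,\beta)}]$. By Lemma~\ref{lem:tail}, applied with $0$ and $\beta$ in place of $\beta$ and $\beta'$, $\langle o_n\rangle_n\in L[g]$.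

Force over $L[g]$ with $\mathbb A_{[0,\beta)}$. A generic filter together with $g$ determines a $\mathbb Q_\beta$-generic $K$ over $L$, and conversely by (F1). In $L[g]$ there is a sequence of names $\dot u_n$ for $u^K(R_n\cap\beta)$, and a name $\dot x$ for $\ell(o_0,\dot u_0)$. Let $p\in H_{[0,\beta)}$ force $\ell(o_n,\dot u_n)=\dot x$ for all $n$. Define
\[
x'=\{\alpha<\delta:\exists q\le p\ [\,q\in Y_\beta,\ q(\zeta)\subseteq a_\zeta\text{ for all }\zeta\in X\cap R\cap\mathrm{dom}\,q,\ q\Vdash_{L[g]}\alpha\in\dot x\,]\}.
\]
The relation $q\Vdash_{L[g]}\alpha\in\dot x$ on $\mathbb A_{[0,\beta)}\times\delta$ is a set in $L[g]$, and the other data are parts of $u_\beta(R)$. So $x'\in U_\beta(R)$, and it remains to show $x=x'$.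

If $\alpha\in x$, some $q\le p$ in $H_{[0,\beta)}$ forces $\alpha\in\dot x$, and $\mathrm{err}(q)=\emptyset$; so $\alpha\in x'$. Conversely let $q$ witness $\alpha\in x'$, let $J=\mathrm{err}(q)$, and let $n$ be as in the hypothesis for $J$. If $\zeta\in X\cap R_n\cap\mathrm{dom}\,q$ had $q(\zeta)\not\subseteq a_\zeta$, then $\mathrm{rk}(\zeta)\in J$, so $\zeta\in X\cap R$, against the choice of $q$. Hence Lemma~\ref{lem:flip} applies to $K=H_\beta$, $T=R_n\cap\beta$ and $(\emptyset,q)$, and yields $K'\ni(\emptyset,q)$ with the same $g$ and $u^{K'}(R_n\cap\beta)=u_n$. The projection of $K'$ to $\mathbb A_{[0,\beta)}$ is generic over $L[g]$ and contains $q$ and $p$. So it evaluates $\dot x$ to $\ell(o_n,u_n)=x$, and $\alpha\in x$ because $q$ forces $\alpha\in\dot x$.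
\end{proof}

\begin{corollary}\label{cor:limit}
If $\eta<\gamma$ is a limit ordinal, then $\bigcap_{\xi<\eta}N_\xi=N_\eta$.
\end{corollary}

\begin{proof}
As $\gamma$ is countable in $L[g]$, (N3) gives an increasing sequence $\langle\xi_n\rangle_n\in L[g]$ cofinal in $\eta$ with $\nu(\xi_n)=\nu(\eta)$ for all $n$. Let $R_n=T_{\xi_n}$ and $R=T_\eta$. Given $\beta$, pick $z\in C_{\nu(\eta)}$ with $\sigma_z\ge\beta$; then $R_n\cap\beta=T^z_{\xi_n}\cap\beta$ by Lemma~\ref{lem:T}(b), so $\langle R_n\cap\beta\rangle_n\in L[g]$. Given a finite $J$, choose $n$ such that $\xi_n$ exceeds all elements of $J\cap\eta$, and let $\zeta\in T_{\xi_n}$ have rank in $J$. If $\zeta$ is a marker, then $\zeta\in T_\eta$, since the markers in $T_j$ depend only on $\nu(j)$. If $\zeta=\chi(i,z',t)$, then $i\ge\xi_n$ and $i\in J$ give $i\ge\eta$, and $z'\in C_{\nu(\xi_n)}=C_{\nu(\eta)}$, so $\zeta\in T_\eta$. Lemma~\ref{lem:limit} gives $\bigcap_nN_{\xi_n}=N_\eta$, and the $N_\xi$ decrease.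
\end{proof}

Property (N3) is necessary here. If $\nu$ jumped from $0$ to $1$ at a limit $\eta$, the marker $\zeta=\varepsilon(1,0)$ would lie in $T_\xi$ for all $\xi<\eta$ but not in $T_\eta$, so $a_\zeta$ would be in the intersection but, by the GCH pattern, not in $N_\eta$.

\section{Proof of Theorem~\ref{thm:A}}\label{sec:proof}

Let $\mathbb P$ and $G$ be as in Section~\ref{sec:generic}. By Proposition~\ref{prop:generic}, $L[G]=N_0$ is a class forcing extension of $L$.

\begin{lemma}\label{lem:def}
For each $k<\omega$ there is a formula that defines $N_\eta$ over $(N_0,\in)$ from the parameters $\gamma$ and $\eta$, for all $\eta$ with $1\le\eta<\gamma$ and $\nu(\eta)=k$.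
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:pattern} with $T=\mathrm{Ord}$, $X=\{\xi:N_0\models2^{\kappa_\xi}\ne\kappa_\xi^+\}$ is definable over $N_0$ from $\gamma$. The classes $C_k$ and $T_\eta$ are defined by relativizing to $L$ formulas that depend only on $k$. For $z\in C_k\subseteq C_{\nu(1)}$, Lemma~\ref{lem:decode} gives $u_{\sigma_z}(T_1)=\mathrm{dec}(0,z,X\cap I_z)$, and $u_{\sigma_z}(T_\eta)$ arises from it by restricting the last two parts to $T_\eta\subseteq T_1$. As $C_k$ is unbounded, $N_\eta=\bigcup_{z\in C_k}L[u_{\sigma_z}(T_\eta)]$.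
\end{proof}

So each $N_\eta$, $\eta<\gamma$, is a definable class of $L[G]$, and it satisfies ZFC by Lemma~\ref{lem:ZFC}. By induction $M^\eta=N_\eta$ for all $\eta<\gamma$: we have $M^0=N_0$, successor steps are Proposition~\ref{prop:succ}, and limit steps are Corollary~\ref{cor:limit}. Hence $M^\gamma=\bigcap_{\eta<\gamma}N_\eta$ is transitive and $L\subseteq M^\gamma\subseteq N_0$. We cannot read the GCH pattern of $M^\gamma$, which may fail to satisfy ZFC, but we can ask whether it contains a generic function.

\begin{lemma}\label{lem:markers}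
Let $\zeta=\varepsilon(n,z)$. Then $z\in C_n$ if and only if $M^\gamma$ contains a $\zeta$-generic function.
\end{lemma}

\begin{proof}
If $z\in C_n$, then $z\in C_{\min(n,\nu(\eta))}$ and so $\zeta\in X\cap T_\eta$ for all $\eta<\gamma$; hence $a_\zeta\in\bigcap_\eta N_\eta$. If $z\notin C_n$, choose $\eta<\gamma$ with $\nu(\eta)\ge n$ by (N1). Then $\zeta\notin T_\eta$, so $N_\eta\models2^{\kappa_\zeta}=\kappa_\zeta^+$ by Lemma~\ref{lem:pattern}. By Lemma~\ref{lem:cards}, $N_\eta\supseteq M^\gamma$ contains no $\zeta$-generic function.
\end{proof}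

By Lemma~\ref{lem:truth}, $L$ is definable over $M^\gamma$, and hence so are the maps $(n,z)\mapsto\varepsilon(n,z)$, $\zeta\mapsto(\kappa_\zeta^{++},\mathbb A_\zeta)$ and the relation ``$D\in L$ is dense in $\mathbb A_\zeta$'', from the parameter $\gamma$. The statements ``$a$ is a function from $\kappa_\zeta^{++}$ to $2$'' and ``$r\subseteq a$'' are $\Delta_0$. So Lemma~\ref{lem:markers} defines $\{(n,z):z\in C_n\}$ over $(M^\gamma,\in)$, and by Lemma~\ref{lem:truth} $\mathrm{Sat}_L$ is definable over $(M^\gamma,\in)$. This proves Theorem~\ref{thm:A}. \qed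

\section{The structure of $M^\gamma$ and the cofinality of $\gamma$}\label{sec:compl}

\begin{theorem}\label{thm:B}
Let $L[G]$ be the model constructed above from $H$, with inner mantles $M^\eta$.
\begin{itemize}
\item[(i)] $M^{\eta+1}\subsetneq M^\eta$ for all $\eta<\gamma$, and for each $k$ the sequence $\langle M^\eta:\max(1,\gamma_k)\le\eta<\gamma_{k+1}\rangle$ is uniformly definable.
\item[(ii)] $\mathrm{Sat}_L$ is not definable over $L[G]$, nor over any $M^\eta$ with $\eta<\gamma$. Hence $M^\gamma$ is not a definable class of $L[G]$, and $\langle M^\eta:\eta<\gamma\rangle$ is not uniformly definable.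
\item[(iii)] If $M^\gamma\models\mathrm{ZFC}$, then $(L,\in,\mathrm{Sat}_L)\models\mathrm{ZFC}$. Conversely, if $(L,\in,\mathrm{Sat}_L)\models\mathrm{ZFC}$ and $H$ is chosen generic for classes definable over $(L,\mathrm{Sat}_L)$, then $M^\gamma\models\mathrm{ZFC}$; in fact $M^\gamma=N(T_\gamma)$ with $T_\gamma=\{\varepsilon(n,z):z\in C_n\}$.
\end{itemize}
\end{theorem}

\begin{proof}
(i) Take $z\in C_{\nu(\eta)}$ and $\zeta=\chi(\eta,z,(0,0,g(0)))$. Then $\zeta\in X\cap T_\eta$ and $\zeta\notin T_{\eta+1}$, so by Lemma~\ref{lem:pattern} the equation $2^{\kappa_\zeta}=\kappa_\zeta^+$ fails in $N_\eta$ and holds in $N_{\eta+1}$. The second part is Lemma~\ref{lem:def}, as $\nu(\eta)=k$ on this interval.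

(ii) $N_0$ is definable over $(L[H],\in,H)$ and each $M^\eta$ is definable over $N_0$. So it suffices to refute that $\mathrm{Sat}_L$ is defined over $(L[H],\in,H)$ by a formula $\varphi(\cdot,\cdot,\tau^H)$, which may mention $H$. The forcing theorem of (F6) covers such formulas: $p$ forces $\tau'\in\dot H$ iff the $q$ that force $\tau'=\check r$ for some $r\ge q$ are dense below $p$, and the induction on formulas is as usual. The statement that $\varphi(\cdot,\cdot,\tau)$ satisfies Tarski's recursive clauses for $L$, for all codes of formulas, is a single sentence, so it is forced by some $p\in H$. In every generic extension by a filter containing $p$, the class defined by $\varphi$ satisfies these clauses, and hence equals $\mathrm{Sat}_L$ by induction on formulas. Thus $L\models\psi[\vec a]$ iff $p\Vdash\varphi(\ulcorner\psi\urcorner,\check{\vec a},\tau)$, and the right side is definable over $L$, contradicting (F8). If $M^\gamma$ were definable over $L[G]$, then so would be $\mathrm{Sat}_L$ by Theorem~\ref{thm:A}; and a uniform definition of $\langle M^\eta:\eta<\gamma\rangle$ would define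 $M^\gamma$.

(iii) Suppose $M^\gamma\models\mathrm{ZFC}$. The classes $L$, $\mathrm{Sat}_L$ and $\{(n,z):z\in C_n\}$ are definable over $M^\gamma$. \emph{Collection} for $(L,\mathrm{Sat}_L)$: collect witnesses in $M^\gamma$ and cover them by some $L_\beta$. \emph{Amenability:} given $z$, recursion in $M^\gamma$ yields $z_0=z$, $z_{n+1}=\min(C_{n+1}\setminus(z_n+1))$, and $z^*=\sup_nz_n$ is an ordinal of $M^\gamma$. The $C_n$ are closed and decreasing, so $z^*\in\bigcap_nC_n$ and $\Lambda_{z^*}\prec L$. Then $\mathrm{Sat}_L\cap\Lambda_{z^*}$ is the satisfaction relation of the set $\Lambda_{z^*}$, which is in $L$. So $\mathrm{Sat}_L\cap L_\beta\in L$ for all $\beta$. \emph{Separation:} given $a\in L$ and a formula $\psi$ of the expanded language with parameters, reflection in $M^\gamma$ for the hierarchy $(L_\beta,\mathrm{Sat}_L\cap L_\beta)$ gives $\beta$ such that $\{x\in a:(L,\mathrm{Sat}_L)\models\psi(x)\}=\{x\in a:(L_\beta,\mathrm{Sat}_L\cap L_\beta)\models\psi(x)\}$, and this set is in $L$.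

Conversely, under the stated assumptions $(L[H],\in,H,\mathrm{Sat}_L)\models\mathrm{ZFC}$ by Lemma~\ref{lem:pretame}. The relation $z\in C_n$ is definable over $(L,\mathrm{Sat}_L)$, so Separation there gives $\langle C_n\cap\beta:n<\omega\rangle\in L$ and $T_\gamma\cap\beta\in L$ for all $\beta$. Hence $T_\gamma$ is admissible, and $N(T_\gamma)\models\mathrm{ZFC}$ by Lemma~\ref{lem:ZFC}. We apply Lemma~\ref{lem:limit} to $R_n=T_{\gamma_n}$ and $R=T_\gamma\subseteq\bigcap_nR_n$. The sequence $\langle T_{\gamma_n}\cap\beta\rangle_n$ is computed in $L[g]$ from $\langle\gamma_n\rangle_n$ and $\langle C_n\cap(\beta+1)\rangle_n$, since $\nu(\gamma_n)=n$ and $z\le\sigma_z$. Given a finite $J$, choose $n$ such that $\gamma_n$ exceeds all elements of $J\cap\gamma$ and $n\ge n'$ whenever $\gamma+n'\in J$. Let $\zeta\in T_{\gamma_n}$ have rank in $J$. A coder in $T_{\gamma_n}$ has rank in $[\gamma_n,\gamma)$, which is disjoint from $J$. So $\zeta=\varepsilon(n',z)$ with $n'\le n$, and $z\in C_{\min(n',n)}=C_{n'}$, that is, $\zeta\in T_\gamma$. Therefore $M^\gamma=\bigcap_nN_{\gamma_n}=N(T_\gamma)$.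
\end{proof}

The last result explains why $\gamma$ was made of countable cofinality: in a model whose own satisfaction predicate $\mathrm{Sat}_N$ can be added without violating ZFC, definability of inner mantles can first fail only at such ordinals.

\begin{theorem}\label{thm:C}
Let $N$ be a transitive model of ZFC such that $(N,\in,\mathrm{Sat}_N)\models\mathrm{ZFC}$, and let $\gamma\in N$ be a limit ordinal such that each $M^\eta$ $(\eta<\gamma)$, computed in $N$, is a definable class of $N$ satisfying ZFC, but $M^\gamma$ is not definable over $N$. Then $\mathrm{cf}^N(\gamma)=\omega$. The hypothesis on $M^\gamma$ holds in particular if $N\supseteq L$ cannot define $\mathrm{Sat}_L$ but $M^\gamma$ can.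
\end{theorem}

\begin{proof}
Suppose $\mathrm{cf}^N(\gamma)>\omega$. A \emph{code} is a pair $(\varphi,p)$ of a formula and a parameter in $N$, and $\mathrm{Ext}(\varphi,p)=\{x\in N:N\models\varphi(x,p)\}$. Let $\mu(x)$ be the formula defining the mantle in models of ZFC. A sequence $s\in N$ of codes is \emph{good} if $\mathrm{Ext}(s(0))=N$, if $\mathrm{Ext}(s(\xi+1))$ is the class defined by $\mu$ inside $\mathrm{Ext}(s(\xi))$, and if $\mathrm{Ext}(s(\lambda))=\bigcap_{\xi<\lambda}\mathrm{Ext}(s(\xi))$ for limit $\lambda$. Since relativization of $\mu$ to a formula is a recursive operation, goodness is expressed by one formula of $(N,\in,\mathrm{Sat}_N)$. By induction on $\xi<\gamma$, $\mathrm{Ext}(s(\xi))=M^\xi$ for every good $s$ defined at $\xi$.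

We show by induction that for each $\eta<\gamma$ there is a good sequence of length $\eta+1$. For $\eta=0$ use the formula $x=x$. At a successor append a code of $M^{\eta}$. At a limit $\eta$, Collection in $(N,\in,\mathrm{Sat}_N)$ and AC give $\langle s_\xi:\xi<\eta\rangle\in N$ with $s_\xi$ good of length $\xi+1$; let $s(\xi)=s_\xi(\xi)$ for $\xi<\eta$ and let $s(\eta)$ be a code of $M^\eta$, which exists by hypothesis. The same use of Collection and AC at $\gamma$ gives $\langle(\varphi_\eta,p_\eta):\eta<\gamma\rangle\in N$ with $\mathrm{Ext}(\varphi_\eta,p_\eta)=M^\eta$. There are only countably many formulas and $\mathrm{cf}^N(\gamma)>\omega$, so for some $\varphi$ the set $B=\{\eta:\varphi_\eta=\varphi\}\in N$ is unbounded in $\gamma$. As the $M^\eta$ decrease, $M^\gamma=\{x:N\models\forall\eta\in B\ \varphi(x,p_\eta)\}$ is definable over $(N,\in)$ from $\langle p_\eta:\eta\in B\rangle$, a contradiction. For the last sentence: if $M^\gamma$ defines $\mathrm{Sat}_L$ and were definable over $N$, then $N$ would define $\mathrm{Sat}_L$.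
\end{proof}

\begin{thebibliography}{9}

\bibitem{Friedman} S.~Friedman, \emph{Fine Structure and Class Forcing}.

\bibitem{Jech} Jech, \emph{Set Theory}, 2003.

\bibitem{talk} \emph{The Geology of Inner Mantles}, \texttt{http://kamerynjw.net/\allowbreak research/\allowbreak talks/\allowbreak 2020-may-inner-mantles/\allowbreak inner-mantles-handout.pdf}.

\end{thebibliography}
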